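\title{A filtration of the lambda algebra of $S^3$ and the cohomology of $A(2)$}

\begin{abstract}
The cohomology of the subcomplex $\Lambda(3)$ of the mod $2$ lambda algebra is the $E_2$-term of the unstable Adams spectral sequence for $S^3$. Congruence conditions on the last $i$ letters of an admissible word define a decreasing filtration of $\Lambda(3)$ by subcomplexes $\Lambda_i(3)$. We prove the conjectured isomorphism
$H^{s,t}(\Lambda_2(3)/\Lambda_3(3))\cong \operatorname{Ext}_{A(2)}^{s-3,t-11}(A(0),\mathbb{F}_2)$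
in all bidegrees, together with its analogue $H^{s,t}(\Lambda_1(3)/\Lambda_2(3))\cong \operatorname{Ext}_{A(1)}^{s-1,t-2}(A(0),\mathbb{F}_2)$. The proof is algebraic and uses no machine computation. Sorting the differential by the last letter of a word gives operators that act like Steenrod squares. They make an explicit space of three-letter words, with coefficients in an unstable module, into an $A(2)$-module, and a count of Euler characteristics shows that this module is dual to a free one when the coefficients are dual to a free unstable module.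
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The lambda algebra and its filtration}

Vector spaces and algebras are over $\mathbb{F}_2=\mathbb{Z}/2$, and $\binom{u}{v}=0$ unless $0\le v\le u$. The \emph{lambda algebra} $\Lambda$ has generators $\lambda_0,\lambda_1,\lambda_2,\dots$ and relations
\begin{equation}\label{eq:rel}
\lambda_i\lambda_{2i+1+n}=\sum_{j\ge0}\binom{n-j-1}{j}\lambda_{i+n-j}\lambda_{2i+1+j}\qquad(i,n\ge0).
\end{equation}
For $n=0$ the sum is empty, so $\lambda_i\lambda_{2i+1}=0$. The differential $d$ is the derivation with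
\begin{equation}\label{eq:diff}
d\lambda_n=\sum_{j\ge1}\binom{n-j}{j}\lambda_{n-j}\lambda_{j-1},
\end{equation}
and $d^2=0$. A product $\lambda_I=\lambda_{i_1}\cdots\lambda_{i_s}$ is a \emph{word} with \emph{letters} $i_1,\dots,i_s$. It is \emph{admissible} if $i_{j+1}\le 2i_j$ for all $j$, and the admissible words form a basis of $\Lambda$. We take these standard facts as given. The word $\lambda_I$ has bidegree $(s,t)$ with $t=\sum_j(i_j+1)$; the differential raises $s$ by one and preserves $t$. For $n\ge1$ let $\Lambda(n)$ be the span of $1$ and the admissible words with $i_1<n$. This is a subcomplex (Lemma~\ref{lem:unstable}), and $H^{s,t}(\Lambda(3))=E_2^{s,t}(S^3)$ is the $E_2$-term of the unstable mod $2$ Adams spectral sequence for $S^3$, with $t-s$ the stem. That identification is the reason for studying $\Lambda(3)$; it is not used below.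

Fix $i\ge0$. A word $\lambda_{k_1}\cdots\lambda_{k_s}$, admissible or not, satisfies the \emph{tail condition} $T_i$ if $s\ge i$ and
\[
k_{s-j}\equiv-1\pmod{2^{\,i-j}}\qquad(0\le j\le i-1).
\]
Thus $T_0$ is empty; $T_1$ says that the last letter is odd; $T_2$ says that the last letter is $3$ mod $4$ and the one before it is odd; $T_3$ asks for last letters that are, in order, odd, $3$ mod $4$, and $7$ mod $8$. Let $\Lambda_i$ be the span of the admissible words that satisfy $T_i$. It is a left ideal closed under $d$ (Lemma~\ref{lem:tail}). With $\Lambda_i(n)=\Lambda_i\cap\Lambda(n)$ we obtain a filtration of cochain complexes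
\[
\cdots\subseteq\Lambda_2(3)\subseteq\Lambda_1(3)\subseteq\Lambda_0(3)=\Lambda(3).
\]
It is finite for each $s$, because words of $\Lambda_i$ have at least $i$ letters. The cohomology of the layers $\Lambda_i(3)/\Lambda_{i+1}(3)$ is therefore a first approximation to $E_2(S^3)$, and one would like to know it in closed form.

\subsection*{The expected answer}

Let $A$ be the mod $2$ Steenrod algebra and $A(n)$ the subalgebra generated by $\mathrm{Sq}^1,\mathrm{Sq}^2,\dots,\mathrm{Sq}^{2^n}$. As a module over $A(n)$, the symbol $A(0)$ denotes the left module with one copy of $\mathbb{F}_2$ in degree $0$ and one in degree $1$, joined by $\mathrm{Sq}^1$, on which the other generators act trivially. For a graded left module $N$ over $R=A(n)$ we put $\operatorname{Ext}_R^{s,t}(N,\mathbb{F}_2)=\operatorname{Ext}_R^s(N,\Sigma^t\mathbb{F}_2)$, formed with degree-preserving maps, where $(\Sigma^kN)_j=N_{j-k}$. Hence $\operatorname{Ext}_R^{s,t}(\Sigma^kN,\mathbb{F}_2)=\operatorname{Ext}_R^{s,t-k}(N,\mathbb{F}_2)$.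

The letter $\lambda_{j-1}$ plays the part of $\mathrm{Sq}^j$, in a sense made precise in Section~\ref{sec:complexes}. So $\lambda_0,\lambda_1,\lambda_3$ correspond to the generators of $A(2)$. No word of $\Lambda_3$ ends in one of these three letters, and we shall see in Proposition~\ref{prop:inv} that, in the lowest length, being a cycle modulo $\Lambda_3$ is exactly the condition that no term of the differential ends in one of them. This suggests that the layer $\Lambda_2(3)/\Lambda_3(3)$ computes $\operatorname{Ext}$ over $A(2)$ of some module $N$.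

The lowest degrees show which module to expect. A word of $\Lambda_2(3)$ ends in $\lambda_b\lambda_c$ with $b$ odd, $c\equiv3\pmod4$ and $c\le2b$. So $b\ge3$, the letter $b$ is not the first one, and it is preceded by a letter $\ge2$. If $b\ge5$, the preceding letter is $\ge3$ and is itself preceded by a letter $\ge2$, so $t\ge3+4+6+4=17$. For $t\le14$ the word therefore ends in $\lambda_3\lambda_3$, and what comes before is an admissible word of degree $\le6$ with first letter $\le2$ and last letter $\ge2$. The possibilities give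
\[
\lambda_2\lambda_3\lambda_3,\qquad \lambda_1\lambda_2\lambda_3\lambda_3,\qquad \lambda_2\lambda_2\lambda_3\lambda_3
\]
in bidegrees $(3,11)$, $(4,13)$, $(4,14)$. None lies in $\Lambda_3$, and there is at most one word in each degree $t$, so these three words are a basis of the cohomology of the layer for $t\le14$. Suppose that this cohomology is $\operatorname{Ext}_{A(2)}^{s-3,t}(N,\mathbb{F}_2)$ with $N$ bounded below. Since $\operatorname{Ext}^0$ is dual to the generators and $\operatorname{Ext}^1$ to the minimal relations, $N$ has, through degree $14$, one generator $g$ in degree $11$ and one relation in each of the degrees $13$ and $14$. There is no relation in degree $12$, so $\mathrm{Sq}^1g\ne0$. The relation in degree $13$ can only be $\mathrm{Sq}^2g=0$; it implies $\mathrm{Sq}^1\mathrm{Sq}^2g=0$, and the new relation in degree $14$ then kills $\mathrm{Sq}^2\mathrm{Sq}^1g$. So $N$ agrees with $\Sigma^{11}A(0)$ through degree $14$.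

In \cite{S3} the identifications
\[
H^{s,t}(\Lambda_0(3)/\Lambda_1(3))\cong\operatorname{Ext}_{A(0)}^{s,t}(\mathbb{F}_2,\mathbb{F}_2),\qquad
H^{s,t}(\Lambda_1(3)/\Lambda_2(3))\cong\operatorname{Ext}_{A(1)}^{s-1,t-2}(A(0),\mathbb{F}_2)
\]
are obtained from computer calculations of $E_2(S^3)$ in a limited range of stems (roughly $t-s<55$ to $60$). The isomorphism of Theorem~\ref{thm:A2} below is reported there for $t-s<60$ and conjectured in general. We prove the conjecture.

\begin{theorem}\label{thm:A2}
For all $(s,t)$,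
\[
H^{s,t}(\Lambda_2(3)/\Lambda_3(3))\cong\operatorname{Ext}_{A(2)}^{s-3,t-11}(A(0),\mathbb{F}_2).
\]
\end{theorem}

\begin{theorem}\label{thm:A1}
For all $(s,t)$,
\[
H^{s,t}(\Lambda_1(3)/\Lambda_2(3))\cong\operatorname{Ext}_{A(1)}^{s-1,t-2}(A(0),\mathbb{F}_2).
\]
\end{theorem}

A companion conjecture for $\Lambda_3(3)/\Lambda_4(3)$, in terms of $\operatorname{Ext}$ over $A(3)$, is also stated in \cite{S3}; we do not treat it.

\subsection*{The method}

An $\operatorname{Ext}$ group is determined by its value in degree zero and its vanishing on free modules. To use this we need a variable module, so we replace $\Lambda(3)$ by a complex $\Lambda(M)$ with coefficients in an unstable module $M$ (Section~\ref{sec:complexes}). We then write $dz=\sum_cr_c(z)\lambda_c$, sorting by the last letter. The identity $d^2=0$ gives the operators $r_c$ some of the Adem relations of the squares $\mathrm{Sq}^{c+1}$ (Section~\ref{sec:ops}); the bottom layer $\Lambda_0(3)/\Lambda_1(3)$ can be computed by hand from $r_0$ alone (Example~\ref{ex:bottom}).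 When $M$ is dual to a free unstable module, the $i$th layer, suitably truncated, has cohomology in the single degree $s=i+1$. This reduces the problem to finding an exact functor to $A(i)$-modules with the right invariants and the right Poincar\'e series (Section~\ref{sec:free}). For $i=1$ the module can be written down at once, and Section~\ref{sec:A1} carries out the whole argument in that case. For $i=2$ the module is constructed in Section~\ref{sec:Y}, its invariants are found in Section~\ref{sec:inv}, the series are compared in Section~\ref{sec:euler}, and Section~\ref{sec:final} specializes to $S^3$. The appendix proves the presentation of $A(2)$ that the construction needs.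

\section{Complexes with unstable coefficients}\label{sec:complexes}

\subsection*{Rewriting}

A nonzero term of \eqref{eq:rel} has $2j\le n-1$. So the relation replaces an inadmissible pair of adjacent letters $(i,l)$, $l>2i$, by pairs $(i',l')$ with
\begin{equation}\label{eq:step}
i'>i,\qquad 2i+1\le l'<l .
\end{equation}
We call this a \emph{rewriting step}. It preserves the length and the sum of the letters and raises the word in the lexicographic order, so repeated steps terminate and express any word in the admissible basis. The whole paper depends on knowing the last letters of the words that come out, and the following lemma controls them.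

\begin{lemma}\label{lem:bounds}
Let $\lambda_K=\lambda_{k_1}\cdots\lambda_{k_s}$ be any word, and consider an admissible word in its expansion.
\begin{enumerate}
\item[(a)] It is lexicographically $\ge K$, with equality only if $\lambda_K$ is admissible, and its last letter is $\le k_s$.
\item[(b)] If $\alpha_1,\dots,\alpha_s$ are integers with $\alpha_{p+1}\le2\alpha_p+1$ and $k_p\ge\alpha_p$ for all $p$, then its $p$th letter is $\ge\alpha_p$ for all $p$.
\end{enumerate}
\end{lemma}

\begin{proof}
Both statements are preserved by a step $(i,l)\to(i',l')$ at positions $p,p+1$. For (a) this is $i'>i$ and $l'<l$. For (b), $i'>i\ge\alpha_p$ and $l'\ge2i+1\ge2\alpha_p+1\ge\alpha_{p+1}$.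
\end{proof}

We refer to (b) as ``the bounds $(\alpha_1,\dots,\alpha_s)$''. Parities of binomial coefficients are computed from
\begin{equation}\label{eq:lucas}
\binom{2u+\epsilon}{2v+\delta}\equiv\binom uv\binom\epsilon\delta\pmod2\qquad(\epsilon,\delta\in\{0,1\}).
\end{equation}
In particular $\binom u2$ is odd exactly for $u\equiv2,3\pmod4$, and $\binom u4$ is odd exactly for $u\equiv4,5,6,7\pmod8$.

\begin{lemma}\label{lem:tail}
Rewriting steps preserve the condition $T_i$. The space $\Lambda_i$ is a left ideal of $\Lambda$ and is closed under $d$.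
\end{lemma}

\begin{proof}
We first show: \emph{if $2^h\mid n$ and $\binom{n-1-j}{j}$ is odd, then $2^h\mid j$.} Let $h\ge1$. If $j$ were odd, $n-1-j$ would be even and the coefficient would be even by \eqref{eq:lucas}. So $j$ is even, and $\binom{n-1-j}{j}\equiv\binom{n/2-1-j/2}{j/2}$; the claim follows by induction on $h$.

Consider an inadmissible adjacent pair $(a,b)$, $b=2a+1+n$, in a word satisfying $T_i$. Either $T_i$ imposes nothing on these two positions, or it imposes $a\equiv-1\pmod{2^{h-1}}$ and $b\equiv-1\pmod{2^h}$ for some $h\ge1$. In the second case $2a+1\equiv-1\pmod{2^h}$, so $2^h\mid n$, and each term $\lambda_{a+n-j}\lambda_{2a+1+j}$ has $2^h\mid j$ and satisfies the same two congruences. Hence $\Lambda_i$ is the span of all words satisfying $T_i$, admissible or not, and this span is a left ideal.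

Let $c\equiv-1\pmod{2^h}$. The coefficient in \eqref{eq:diff} is $\binom{n-1-j}{j}$ with $n=c+1$, so $2^h\mid j$ in every term $\lambda_{c-j}\lambda_{j-1}$ of $d\lambda_c$, and both new letters are $\equiv-1\pmod{2^h}$. Replacing one letter of a word by such a pair keeps the letters on the right in place and moves the letters on the left one step further from the end, where the condition is weaker. So $d$ preserves $T_i$.
\end{proof}

\subsection*{The Steenrod algebra and unstable modules}

The algebra $A$ is generated by the $\mathrm{Sq}^j$, $j\ge1$, with $\mathrm{Sq}^0=1$ and the Adem relations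
\begin{equation}\label{eq:adem}
\mathrm{Sq}^u\mathrm{Sq}^v=\sum_{k\ge0}\binom{v-1-k}{u-2k}\mathrm{Sq}^{u+v-k}\mathrm{Sq}^k\qquad(0<u<2v).
\end{equation}
A sequence $J=(j_1,\dots,j_l)$ of positive integers is \emph{admissible} if $j_p\ge2j_{p+1}$ for all $p$. The monomials $\mathrm{Sq}^J$ with $J$ admissible form a basis of $A$, and repeated use of \eqref{eq:adem} expands any monomial in this basis. Put $|J|=\sum_pj_p$. The \emph{excess} of $J$ is $\sum_p(j_p-2j_{p+1})$, with $j_{l+1}=0$. A left module is \emph{unstable} if $\mathrm{Sq}^jx=0$ for $j>|x|$. The free unstable module $F(n)$ on a class $\iota_n$ of degree $n$ has basis $\mathrm{Sq}^J\iota_n$ with $J$ admissible of excess $\le n$, and $\mathrm{Sq}^J\iota_n=0$ for admissible $J$ of larger excess. By Milnor's description of the dual algebras, the Poincar\'e series of $A(1)$ and $A(2)$ are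
\begin{equation}\label{eq:poincare}
P_1=(1+x)(1+x^2)(1+x^3),\qquad P_2=(1+x)(1+x^2)(1+x^4)(1+x^3)(1+x^6)(1+x^7);
\end{equation}
the dimensions are $8$ and $64$. To define an action of $A(2)$ by three operators we need a complete list of relations. The next lemma is proved in the appendix.

\begin{lemma}\label{lem:pres}
\begin{enumerate}
\item[(a)] $A(1)$ is presented by $\mathrm{Sq}^1,\mathrm{Sq}^2$ with the relations $\mathrm{Sq}^1\mathrm{Sq}^1=0$ and $\mathrm{Sq}^2\mathrm{Sq}^2=\mathrm{Sq}^1\mathrm{Sq}^2\mathrm{Sq}^1$.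
\item[(b)] $A(2)$ is presented by $\mathrm{Sq}^1,\mathrm{Sq}^2,\mathrm{Sq}^4$ with the relations in \textup{(a)} and
\[
\mathrm{Sq}^1\mathrm{Sq}^4+\mathrm{Sq}^4\mathrm{Sq}^1=\mathrm{Sq}^2\mathrm{Sq}^1\mathrm{Sq}^2,\qquad
\mathrm{Sq}^4\mathrm{Sq}^4=\mathrm{Sq}^2\mathrm{Sq}^4\mathrm{Sq}^2+\mathrm{Sq}^1\mathrm{Sq}^2\mathrm{Sq}^4\mathrm{Sq}^1 .
\]
\item[(c)] Let $\phi\colon A(1)\to\mathbb{F}_2$ be the coefficient of the nonzero class of degree $6$. The form $(x,y)\mapsto\phi(xy)$ on $A(1)$ is nondegenerate.
\end{enumerate}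
\end{lemma}

Our coefficients are of homology type. A graded vector space has \emph{finite type} if it is finite-dimensional in each degree, and $N^\vee$ denotes the graded dual, $(N^\vee)_k=(N_k)^*$. The rule $\langle ma,x\rangle=\langle m,ax\rangle$ matches left modules, on which $\mathrm{Sq}^j$ raises the degree by $j$, with right modules, on which $\mathrm{Sq}^j$ lowers it by $j$. All right modules below are of the second kind. For $n_0\ge1$ let $\mathcal{U}_{\ge n_0}$ be the category of right $A$-modules $M$ of finite type, concentrated in degrees $\ge n_0$, with $m\mathrm{Sq}^j=0$ whenever $2j>|m|$. These are the duals of the unstable left modules of finite type in degrees $\ge n_0$. A functor on $\mathcal{U}_{\ge n_0}$ is \emph{exact} if it preserves short exact sequences. The basic example is $M\mapsto M_{>a}$, the graded vector space that is the part of $M$ in degrees $>a$.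

\subsection*{The complex $\Lambda(M)$}

For $M\in\mathcal{U}_{\ge1}$ define $d$ on $M\otimes\Lambda$ by
\begin{equation}\label{eq:dM}
d(m\lambda)=\sum_{j\ge1}m\mathrm{Sq}^j\,\lambda_{j-1}\lambda+m\,d\lambda\qquad(m\in M,\ \lambda\in\Lambda),
\end{equation}
and let $\Lambda(M)$ be the span of $M$ and of the $m\lambda_I$ with $m$ homogeneous, $\lambda_I$ admissible and $i_1<|m|$. The element $m\lambda_I$ has \emph{length} $s$, the number of letters, and \emph{degree} $t=|m|+\sum_j(i_j+1)$. The map $d$ preserves the degree, and each degree is finite-dimensional. For $M=\Sigma^n\mathbb{F}_2$ we recover $\Lambda(n)$ with $t$ shifted by $n$.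

\begin{lemma}\label{lem:d2}
We have $d^2=0$ on $M\otimes\Lambda$.
\end{lemma}

\begin{proof}
The space $M\otimes\Lambda$ is a right $\Lambda$-module and $d(x\lambda)=d(x)\lambda+x\,d\lambda$. So $d^2(m\lambda)=d^2(m)\lambda$, and it suffices to treat
\[
d^2m=\sum_{j,k\ge1}m\mathrm{Sq}^j\mathrm{Sq}^k\,\lambda_{k-1}\lambda_{j-1}+\sum_{j\ge1}m\mathrm{Sq}^j\,d\lambda_{j-1}.
\]
Fix an admissible word $\lambda_{v-1}\lambda_{u-1}$; admissibility means $u<2v$. We collect its coefficient. The pair $(k,j)=(v,u)$ contributes $m\mathrm{Sq}^u\mathrm{Sq}^v$. An inadmissible product $\lambda_{k-1}\lambda_{j-1}$ has $j=2k+n$ with $n\ge0$ and contains $\lambda_{k-1+n-l}\lambda_{2k-1+l}$ with coefficient $\binom{n-l-1}{l}$. This word equals $\lambda_{v-1}\lambda_{u-1}$ when $l=u-2k$ and $n-l=v-k$, and then $j=u+v-k$; the contribution is $\binom{v-1-k}{u-2k}m\mathrm{Sq}^{u+v-k}\mathrm{Sq}^k$. Finally $d\lambda_{j-1}$ contains the word only for $j=u+v$, with coefficient $\binom{v-1}{u}$, which is the term $k=0$ of the same formula. The total is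 zero by \eqref{eq:adem}.
\end{proof}

\begin{lemma}\label{lem:unstable}
\begin{enumerate}
\item[(a)] $\lambda_k\Lambda(n)\subseteq\Lambda(\max(k+1,n-k-1))$ for all $k\ge0$, $n\ge1$.
\item[(b)] $\Lambda(n)$ is a subcomplex of $\Lambda$, and $\Lambda(M)$ is a subcomplex of $M\otimes\Lambda$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We prove $\lambda_k\lambda_I\in\Lambda(\max(k+1,n-k-1))$ for all $n$ and all admissible $\lambda_I\in\Lambda(n)$. The induction is on the length of $I$ and, for fixed length and fixed sum $k+\sum_ji_j$, downward on $k$. If $I$ is empty or $i_1\le2k$, the word is admissible and lies in $\Lambda(k+1)$. Otherwise write $i_1=2k+1+q$ and $I=(i_1,I')$, so that $\lambda_{I'}\in\Lambda(2i_1+1)=\Lambda(4k+2q+3)$. Then $\lambda_k\lambda_I$ is a sum of terms $\lambda_{k+q-j}(\lambda_{2k+1+j}\lambda_{I'})$ with $2j\le q-1$. By induction on the length the bracket lies in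
\[
\Lambda(\max(2k+2+j,\;2k+2q+1-j))=\Lambda(2k+2q+1-j),
\]
where we used $2j+1\le2q$. Since $k+q-j>k$, the downward induction applies to each admissible word of the bracket and puts the product in $\Lambda(\max(k+q-j+1,k+q))\subseteq\Lambda(k+q+1)=\Lambda(i_1-k)\subseteq\Lambda(n-k-1)$.

(b) We show $d\Lambda(n)\subseteq\Lambda(n)$ for all $n$ by induction on the length. Let $\lambda_k\lambda_I$ be admissible with $k<n$, so $\lambda_I\in\Lambda(2k+1)$. By induction and (a), $\lambda_k\,d\lambda_I\in\lambda_k\Lambda(2k+1)\subseteq\Lambda(k+1)$. The terms of $(d\lambda_k)\lambda_I$ are $\lambda_{k-j}\lambda_{j-1}\lambda_I$ with $1\le j\le k/2$; two applications of (a) put them in $\lambda_{k-j}\Lambda(2k+1-j)\subseteq\Lambda(\max(k-j+1,k))=\Lambda(k)$. For $\Lambda(M)$ it remains to consider $m\mathrm{Sq}^j\lambda_{j-1}\lambda$ with $\lambda\in\Lambda(|m|)$. It vanishes unless $2j\le|m|$, and then $\lambda_{j-1}\lambda\in\Lambda(\max(j,|m|-j))=\Lambda(|m\mathrm{Sq}^j|)$.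
\end{proof}

The last sentence is where instability of $M$ enters. Without it the statement fails: if $|m|=3$ and $m\mathrm{Sq}^2\ne0$, then $dm$ contains $m\mathrm{Sq}^2\lambda_1$, and $1<|m\mathrm{Sq}^2|$ is false.

\subsection*{The truncated layers}

Put $\Lambda_i(M)=\Lambda(M)\cap(M\otimes\Lambda_i)$. By \eqref{eq:dM} and Lemmas~\ref{lem:tail} and~\ref{lem:unstable} this is a subcomplex, and $\Lambda_{i+1}(M)\subseteq\Lambda_i(M)$. Superscripts $(\ell)$ and $\ge\ell$ denote the parts of length $\ell$ and of length at least $\ell$. Define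
\[
B_i(M)=\Lambda_i^{\ge i+1}(M)\big/\Lambda_{i+1}^{\ge i+2}(M).
\]
The truncation ensures that in both complexes the first letter of a word is free of congruence conditions. This is what the cancellation in Section~\ref{sec:free} requires. For $S^3$ and $i=2$ the truncation will turn out to change nothing, and Theorem~\ref{thm:A2} will be the case $M=\Sigma^3\mathbb{F}_2$ of the following statement.

\begin{theorem}\label{thm:B}
There is an exact functor $Y$ from $\mathcal{U}_{\ge3}$ to right $A(2)$-modules, constructed in Section~\ref{sec:Y}, such that for all $M\in\mathcal{U}_{\ge3}$ and all $(s,t)$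
\[
H^{s,t}(B_2(M))\cong\operatorname{Ext}_{A(2)}^{s-3,t}(Y(M)^\vee,\mathbb{F}_2).
\]
\end{theorem}

Twice we use the following fact, which follows from the long exact sequence by induction on the length of the filtration. \emph{If a cochain complex has a finite filtration by subcomplexes and every graded piece has cohomology only in degree $s_0$, then so does the complex.} In particular the complex is acyclic if all graded pieces are.

\section{Sorting the differential by the last letter}\label{sec:ops}

Let $M\in\mathcal{U}_{\ge1}$. For $z\in M\otimes\Lambda^{(\ell)}$ expand $dz$ in admissible words and collect the last letters: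
\[
dz=\sum_{c\ge0}r_c(z)\lambda_c,\qquad r_c(z)\in M\otimes\Lambda^{(\ell)} .
\]
The operators $r_c$ are natural in $M$, lower the degree by $c+1$, and preserve $\Lambda^{(\ell)}(M)$ by Lemma~\ref{lem:unstable}. For $\ell=0$ we have $r_c(m)=m\mathrm{Sq}^{c+1}$, so $r_c$ extends the operation $\mathrm{Sq}^{c+1}$ from $M$ to words of positive length.

We fix the following conventions. The \emph{words of} $w\in M\otimes\Lambda^{(\ell)}$ are the admissible $\lambda_I$ whose coefficient in $M$ is nonzero, and ``$w$ ends in letters $\ge k$'' means that every word of $w$ does. We write $w\lambda_c$ only when every word of $w$ followed by $\lambda_c$ is admissible, and $w\cdot\lambda_c$ for a product that may need rewriting. For $\ell\ge1$, the element $r_c(z)$ ends in letters $\ge c/2$.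

All formulas come from
\begin{equation}\label{eq:dwc}
d(w\lambda_c)=\sum_{e\ge0}r_e(w)\lambda_e\cdot\lambda_c+\sum_{j\ge1}\binom{c-j}{j}w\lambda_{c-j}\lambda_{j-1},
\end{equation}
in which the second sum is admissible, since $c-j<c$ and $j\le c-j$ in every nonzero term.

\subsection*{The operator $r_0$ and the bottom layer}

\begin{lemma}\label{lem:r0}
\begin{enumerate}
\item[(a)] We have
\begin{equation}\tag{R0}\label{eq:R0}
r_0(w\lambda_c)=(c-1)\,w\lambda_{c-1}\quad(c\ge1),\qquad r_0(w\lambda_0)=dw .
\end{equation}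
\item[(b)] If $z$ ends in letters $\ge1$, then $r_0z=0$ if and only if $z$ ends in odd letters.
\item[(c)] $r_er_0=e\,r_{e+1}$ for all $e\ge0$. In particular $r_0r_0=0$, $r_2=r_1r_0$, $r_4=r_3r_0$ and $r_6=r_5r_0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $c\ge1$ the bounds $(0,\dots,0,1)$ show that no word of the first sum in \eqref{eq:dwc} ends in $0$, and the term $j=1$ of the second sum is $(c-1)w\lambda_{c-1}\lambda_0$. For $c=0$ the second sum is empty and $(dw)\lambda_0$ is admissible.

(b) By (a), $r_0\bigl(\sum_{c\ge1}w_c\lambda_c\bigr)=\sum_{c\text{ even}}w_c\lambda_{c-1}$, and this is in admissible form.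

(c) Since $d(dz)=0$, we have $r_0(dz)=0$. By (a) this reads $\sum_er_er_0(z)\lambda_e+\sum_{c\ge1}(c-1)r_c(z)\lambda_{c-1}=0$. Compare the coefficients of $\lambda_e$.
\end{proof}

For length $0$, part (c) is the Adem relation $\mathrm{Sq}^1\mathrm{Sq}^{e+1}=e\,\mathrm{Sq}^{e+2}$.

\begin{example}\label{ex:bottom}
We show that $H(\Lambda(3)/\Lambda_1(3))$ has as basis the classes of $\lambda_0^k$, $k\ge0$, in bidegrees $(k,k)$. This agrees with $\operatorname{Ext}_{A(0)}(\mathbb{F}_2,\mathbb{F}_2)$, which is computed by the resolution $\cdots\to\Sigma^2A(0)\to\Sigma A(0)\to A(0)$ whose maps are multiplication by $\mathrm{Sq}^1$.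

A basis of the quotient consists of the cycles $\lambda_0^k$ and the admissible words $w\lambda_c\lambda_0^k$ of $\Lambda(3)$ with $c\ge1$, where $k\ge1$ if $c$ is odd. Divide out the subcomplex spanned by the $\lambda_0^k$; we must show that the result is acyclic. Filter by the number $\nu$ of letters before the trailing zeros. We have
\[
d(w\lambda_c\lambda_0^k)=\sum_er_e(w\lambda_c)\lambda_e\lambda_0^k
\]
in admissible form. The terms with $e\ge1$ raise $\nu$ by one, and the term $e=0$ is $(c-1)w\lambda_{c-1}\lambda_0^{k+1}$, with the same $\nu$. So on the graded pieces $d$ sends $w\lambda_c\lambda_0^k$ with $c$ even to $w\lambda_{c-1}\lambda_0^{k+1}$ and kills the words with $c$ odd. This is a bijection from the first kind of basis element to the second. Indeed, let $w\lambda_{c'}$ be admissible with $c'$ odd. If $w$ ends in $b$, then $c'\le2b$ gives $c'+1\le2b$. If $w$ is empty, then $c'=1$ and $c'+1=2<3$. The graded pieces are acyclic, and the filtration is finite in each degree $t$.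
\end{example}

Two features of this example persist. The operator $r_0$ acts on words as $\mathrm{Sq}^1$, and the cancellation expresses the fact that the words of a fixed length ending in a positive letter span a \emph{free} $A(0)$-module. For the next layers the relations of $A(1)$ and $A(2)$ mix monomials of different lengths, and we do not attempt an explicit matching. We keep the module structure and obtain freeness from a dimension count.

\subsection*{The operators $r_1$ and $r_3$}

In the first sum of \eqref{eq:dwc}, a term $u\lambda_e\cdot\lambda_c$ with $u=r_e(w)$ is admissible and ends in $c$ if $c\le2e$. If $c=2e+1+n$ with $n\ge0$, one rewriting step gives terms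
\begin{equation}\label{eq:onestep}
\binom{n-j-1}{j}\,u\cdot\lambda_{e'}\lambda_h,\qquad h=2e+1+j,\qquad e'=e+n-j\ge e+j+1 .
\end{equation}
The difficulty is that $u\cdot\lambda_{e'}$ may need further rewriting, which can lower $e'$ and then $h$. Lemma~\ref{lem:bounds} shows that this does not create new words ending in $1$ or $3$.

\begin{lemma}\label{lem:r13}
Let $w\lambda_c$ be in admissible form.
\begin{enumerate}
\item[(a)] If $w$ has length $\ge1$, then $r_1(w\lambda_0)=0$, $r_1(w\lambda_1)=\sum_{e\ge1}r_e(w)\lambda_e$, and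
\begin{equation}\tag{R1}\label{eq:R1}
r_1(w\lambda_c)=\binom{c-2}{2}w\lambda_{c-2}+r_0(w)\cdot\lambda_{c-1}\qquad(c\ge2).
\end{equation}
For each word of $r_0(w)$, the product with $\lambda_{c-1}$ is admissible or zero; if $c$ is odd it is admissible.
\item[(b)] If $z$ has length $\ge2$ and ends in letters $\ge3$, then $r_0z$ ends in letters $\ge3$ and $r_1z$ ends in letters $\ge2$.
\item[(c)] If $w$ has length $\ge2$, then $r_3(w\lambda_c)=0$ for $c\le2$, $r_3(w\lambda_3)=\sum_{e\ge2}r_e(w)\lambda_e$, and
\begin{equation}\tag{R3}\label{eq:R3}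
r_3(w\lambda_c)=\binom{c-4}{4}w\lambda_{c-4}+\binom{c-4}{2}r_0(w)\lambda_{c-3}+r_1(w)\cdot\lambda_{c-2}\qquad(c\ge4).
\end{equation}
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $c=0$ all words of $d(w\lambda_0)$ end in $0$. For $c=1$ we have $d\lambda_1=0$, $\lambda_0\lambda_1=0$, and $u\lambda_e\lambda_1$ is admissible for $e\ge1$. Let $c\ge2$. The term $j=2$ of the second sum in \eqref{eq:dwc} gives the first term of \eqref{eq:R1}. In \eqref{eq:onestep}, if $h\ge2$ then, since $e'\ge1$, the bounds $(0,\dots,0,1,2)$ keep the last letter $\ge2$. The value $h=1$ occurs only for $e=j=0$, $n=c-1\ge1$, and gives $r_0(w)\cdot\lambda_{c-1}\lambda_1$. A word of $w$ ends in a letter $b$ with $c\le2b$, so $b\ge1$, and by \eqref{eq:R0} the corresponding word of $r_0(w)$ ends in $b-1$. As $c-1\le2(b-1)+1$, its product with $\lambda_{c-1}$ is admissible, or zero in the case of equality $c=2b$. Appending $\lambda_1$ keeps it admissible because $c-1\ge1$.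

(b) In \eqref{eq:R0} a nonzero term has $c$ even, so $c\ge4$ and $c-1\ge3$. In \eqref{eq:R1} the last letters are $c-2$ with $c\ge4$, or $c-1\ge2$.

(c) For $c\le2$ all last letters in \eqref{eq:dwc} are $\le2$ by Lemma~\ref{lem:bounds}(a). For $c=3$ we have $d\lambda_3=0$, the product $u\lambda_e\lambda_3$ is admissible for $e\ge2$, $\lambda_1\lambda_3=0$, and $\lambda_0\lambda_3=\lambda_2\lambda_1$, after which the last letter stays $\le1$.

Let $c\ge4$, so that the words of $w$ end in letters $b\ge2$. The term $j=4$ of the second sum gives the first term of \eqref{eq:R3}. We claim that $u=r_e(w)$ ends in letters $\ge1$ for every $e$. For $e\ge2$ the last letters are $\ge e/2$. For $e=0$ they are $b-1$. For $e=1$ they are $b-2$ with $b\ge4$, or $b-1$, by \eqref{eq:R1}; this is where we need $w$ of length $\ge2$. Now consider \eqref{eq:onestep}. If $h\le2$ the last letter stays $\le2$. If $h\ge3$ then $e+j\ge1$, so $e'\ge2$. For $h\ge4$ the bounds $(0,\dots,0,1,2,4)$ keep the last letter $\ge4$. For $h=3$ the bounds $(0,\dots,0,1,2)$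 show that $u\cdot\lambda_{e'}$ ends in letters $\ge2$, so $[u\cdot\lambda_{e'}]\lambda_3$ is admissible. The case $h=3$ occurs for $e=0$, $j=2$, $n=c-1$, with $e'=c-3$ and coefficient $\binom{c-4}{2}$, and for $e=1$, $j=0$, $n=c-3\ge1$, with $e'=c-2$ and coefficient $1$. Finally $r_0(w)\lambda_{c-3}$ is admissible as written, since $c-3\le2(b-1)$.
\end{proof}

Applying these formulas to $dz$ gives the analogues of the Adem relations $\mathrm{Sq}^2\mathrm{Sq}^{e+1}=\binom e2\mathrm{Sq}^{e+3}+\mathrm{Sq}^{e+2}\mathrm{Sq}^1$ and $\mathrm{Sq}^4\mathrm{Sq}^4=\mathrm{Sq}^7\mathrm{Sq}^1+\mathrm{Sq}^6\mathrm{Sq}^2$. The order of composition is reversed because the action is on the right.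

\begin{lemma}\label{lem:ademr}
\begin{enumerate}
\item[(a)] Let $z$ have length $\ge1$ and let $e\ge1$. If $r_0r_{e+1}z$ ends in letters $\ge e/2$, then
$r_er_1z=\binom e2r_{e+2}z+r_0r_{e+1}z$.
\item[(b)] If $z$ has length $\ge2$, then $r_3r_3z=r_0r_6z+r_1r_5z$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By Lemma~\ref{lem:r13}(a), the identity $r_1(dz)=0$ reads
\[
\sum_{e\ge1}r_er_1z\,\lambda_e+\sum_{c\ge2}\Bigl[\binom{c-2}{2}r_cz\,\lambda_{c-2}+r_0r_cz\cdot\lambda_{c-1}\Bigr]=0,
\]
and the last product consists of admissible words ending in $c-1$. The words ending in $e$ come from the first sum, from $c=e+2$ and from $c=e+1$. The hypothesis says that no word is lost in $r_0r_{e+1}z\cdot\lambda_e$.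

(b) By Lemma~\ref{lem:r13}(c), the identity $r_3(dz)=0$ reads
\[
\sum_{e\ge2}r_er_3z\,\lambda_e+\sum_{c\ge4}\Bigl[\binom{c-4}{4}r_cz\,\lambda_{c-4}+\binom{c-4}{2}r_0r_cz\,\lambda_{c-3}+r_1r_cz\cdot\lambda_{c-2}\Bigr]=0 .
\]
We collect the words ending in $3$. The first sum gives $r_3r_3z$. The first term of the bracket would need $c=7$, where $\binom34=0$. The second gives $r_0r_6z$. In the third, $c=4$ gives last letters $\le2$. For $c\ge5$, $r_cz$ ends in letters $\ge3$, so $r_1r_cz$ ends in letters $\ge2$, and its second-to-last letters are $\ge1$. Hence the product is admissible for $c=5,6$, ending in $3$ and $4$, and for $c\ge7$ the bounds $(0,\dots,0,1,2,5)$ keep the last letter $\ge5$. So the third term gives $r_1r_5z$.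
\end{proof}

Lemma~\ref{lem:r0}(b) says that $r_0$ detects the condition $T_1$. In the same way $r_1$ detects $T_2$.

\begin{lemma}\label{lem:T2}
Let $z$ have length $\ge2$ and end in odd letters $\ge3$. Then $r_1z=0$ if and only if $z\in M\otimes\Lambda_2$.
\end{lemma}

\begin{proof}
Write $z=\sum_cw_c\lambda_c$ with $c\ge3$ odd. Then $r_1z=\sum_c\bigl[\binom{c-2}{2}w_c\lambda_{c-2}+r_0(w_c)\lambda_{c-1}\bigr]$ is in admissible form by Lemma~\ref{lem:r13}(a). The last letters $c-2$ are odd and the last letters $c-1$ are even, so all terms are independent. For odd $c\ge3$ the coefficient $\binom{c-2}{2}$ is odd exactly when $c\equiv1\pmod4$. So $r_1z=0$ if and only if $w_c=0$ for $c\equiv1\pmod4$ and $r_0(w_c)=0$ for all $c$. Since $w_c$ ends in letters $\ge2$, the second condition says that it ends in odd letters.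
\end{proof}

\section{Free unstable modules and a criterion}\label{sec:free}

\subsection*{Concentration in one degree}

Call $F$ \emph{free} if it is a direct sum of modules $F(n)$, $n\ge1$, with finitely many summands for each $n$. Then $F^\vee\in\mathcal{U}_{\ge1}$ is the direct sum of the duals of the summands.

Let $m_J\in F(n)^\vee$ be the basis dual to $\mathrm{Sq}^J\iota_n$. The point of the next proof is that the admissibility conditions in $A$ and in $\Lambda$ are complementary. If $J$ is read backward and each entry is lowered by one, the condition $j_p\ge2j_{p+1}$ becomes $k'\ge2k+1$ for consecutive entries $k,k'$, which is the negation of the condition $k'\le2k$ in $\Lambda$. So $m_J\lambda_I$ is a sequence of integers cut by a bar, and the leading part of $d$ moves the bar one step to the left. For $n=1$, where $J$ runs over $\varnothing,(1),(2,1),(4,2,1),\dots$, the sequences $(0)$, $(0,0)$, $(0,1)$ give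
\[
d\,m_{(1)}=m_\varnothing\lambda_0,\qquad d(m_{(1)}\lambda_0)=m_\varnothing\lambda_0\lambda_0,\qquad d\,m_{(2,1)}=m_{(1)}\lambda_1 .
\]

\begin{proposition}\label{prop:conc}
Let $F$ be free and $i\ge0$. Then $H^s(\Lambda_i^{\ge i+1}(F^\vee))=0$ and $H^s(B_i(F^\vee))=0$ for $s\ne i+1$.
\end{proposition}

\begin{proof}
The complexes are additive in the coefficients, so let $F=F(n)$ and $M=F(n)^\vee$. A basis of $\Lambda(M)$ consists of the elements $e(J;I)=m_J\lambda_I$, where $J=(j_1,\dots,j_l)$ is admissible of excess $\le n$, and $I=(i_1,\dots,i_s)$ is empty or admissible with $i_1<|m_J|=n+|J|$. Attach to $e(J;I)$ the number $\rho=l+s$ and the sequence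
\[
K=(k_1,\dots,k_\rho)=(j_l-1,\dots,j_1-1,i_1,\dots,i_s).
\]
Order the pairs $(\rho,K)$ by $\rho$ and then lexicographically by $K$. If $J\ne\varnothing$ write $J=(j_1,J')$.

\emph{Step 1: the leading term.} We claim that
\[
d\,e(J;I)=\epsilon\,e(J';(j_1-1,I))+(\text{terms with strictly larger }(\rho,K)),
\]
where $\epsilon=1$ if $J\ne\varnothing$ and $\lambda_{j_1-1}\lambda_I$ is admissible, and $\epsilon=0$ otherwise. The displayed term has the same $(\rho,K)$ as $e(J;I)$.

The terms of $m_J\,d\lambda_I$ have larger $\rho$. In $m_J\mathrm{Sq}^j\lambda_{j-1}\lambda_I$, the element $m_J\mathrm{Sq}^j$ is the sum of the $m_{J''}$ for which $\mathrm{Sq}^J$ occurs in the admissible expansion of $\mathrm{Sq}^j\mathrm{Sq}^{J''}$. Let $l''$ be the length of $J''$. An Adem step never raises the length, so $l\le l''+1$, and the new value $l''+s+1$ of $\rho$ is at least $l+s$. Suppose that equality holds. Then $\mathrm{Sq}^J$ is reached from $\mathrm{Sq}^j\mathrm{Sq}^{J''}$ by length-preserving steps. Such a step replaces $\mathrm{Sq}^u\mathrm{Sq}^v$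 by $\mathrm{Sq}^{u+v-k}\mathrm{Sq}^k$ with $1\le k\le u/2<v$, so it strictly lowers the sequence of exponents read from right to left. Let $K_0$ be the sequence formed like $K$ from $(j,J'')$ and $I$. Then $K\le K_0$, with equality only if $J=(j,J'')$. By Lemma~\ref{lem:bounds}(a), the terms $m_{J''}\lambda_{I''}$ that arise from expanding $\lambda_{j-1}\lambda_I$ have sequence $\ge K_0$, with equality only if $\lambda_{j-1}\lambda_I$ is admissible and $I''=(j-1,I)$. When both equalities hold the coefficient is $1$. This proves the claim.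

\emph{Step 2: the graded pieces.} The order on $(\rho,K)$ filters $\Lambda(M)$ by subcomplexes, finitely in each degree $t$. Fix $K$ with $\rho\ge1$. A basis element with this $K$ is determined by the position $l\in\{0,\dots,\rho\}$ of the bar. For $1\le q\le\rho-1$ say that gap $q$ has \emph{type $A$} if $k_{q+1}\ge2k_q+1$ and \emph{type $\Lambda$} if $k_{q+1}\le2k_q$. Admissibility of $J$ says that the gaps $q<l$ have type $A$, admissibility of $I$ says that the gaps $q>l$ have type $\Lambda$, and gap $l$ is unconstrained. So an element exists only if, for some $0\le p\le\rho-1$, the gaps $q\le p$ have type $A$ and the gaps $q>p$ have type $\Lambda$; then admissibility allows exactly $l=p+1$ and $l=p$. Call the two candidates $(J;I)$ and $(J';(j_1-1,I))$. The first has $\epsilon=1$, because gap $p+1$ has type $\Lambda$ or is absent.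

\emph{Step 3: the instability conditions agree.} The excess of $J$ is $|J|-2|J'|=j_1-|J'|$, and it is at least the excess of $J'$ because the summands $j_p-2j_{p+1}$ are nonnegative. The element $e(J';(j_1-1,I))$ exists if and only if $J'$ has excess $\le n$ and $j_1-1<n+|J'|$, that is, if and only if $J$ has excess $\le n$. The element $e(J;I)$ needs the same inequality and, if $I\ne\varnothing$, also $i_1<n+|J|$. The latter is automatic: $i_1\le2j_1-2<j_1+n+|J'|=n+|J|$. So both elements exist or neither does.

\emph{Step 4: the tail conditions.} Pass to the subcomplex $\Lambda_i^{\ge i+1}(M)$, which is spanned by a subset of the basis; here $\rho\ge1$. Let the two partners have lengths $s-1$ and $s$. If $s\ge i+2$, both have length $\ge i+1$ and the same last $i$ letters, so both belong to the subcomplex or neither does, and the graded piece is acyclic. If $s=i+1$, the shorter partner is excluded, and the graded piece is zero or one-dimensional in degree $i+1$. If $s\le i$, both are excluded. So $\Lambda_i^{\ge i+1}(M)$ has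 cohomology only in degree $i+1$.

Finally, in the exact sequence $H^s(\Lambda_i^{\ge i+1}(M))\to H^s(B_i(M))\to H^{s+1}(\Lambda_{i+1}^{\ge i+2}(M))$ both outer terms vanish for $s\ne i+1$.
\end{proof}

\subsection*{The criterion}

Generating functions are power series in $x$ with \emph{integer} coefficients. For a graded space $N$ of finite type in nonnegative degrees let $\operatorname{gf}N=\sum_t\dim N_t\,x^t$. For a complex $C$ that is finite-dimensional in each degree $t$ let $\chi(C)=\sum_{s,t}(-1)^s\dim C^{s,t}x^t$; then $\chi(C)=\chi(H(C))$. Let $P_i=\operatorname{gf}A(i)$. The \emph{invariants} of a right $A(i)$-module are the elements killed by the augmentation ideal $A(i)^+$, or equivalently by $\mathrm{Sq}^1,\mathrm{Sq}^2,\dots,\mathrm{Sq}^{2^i}$.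

\begin{proposition}\label{prop:crit}
Let $i\ge0$, $n_0\ge1$, and let $G$ be a functor from $\mathcal{U}_{\ge n_0}$ to right $A(i)$-modules of finite type in nonnegative degrees. Assume:
\begin{enumerate}
\item[(a)] $G$ is exact;
\item[(b)] the invariants of $G(M)$ are naturally isomorphic to $H^{i+1}(B_i(M))$, preserving degrees;
\item[(c)] $\operatorname{gf}G(M)=(-1)^{i+1}P_i\cdot\chi(B_i(M))$ for all $M$.
\end{enumerate}
Then $H^{s,t}(B_i(M))\cong\operatorname{Ext}_{A(i)}^{s-i-1,t}(G(M)^\vee,\mathbb{F}_2)$ for all $M\in\mathcal{U}_{\ge n_0}$ and all $(s,t)$.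
\end{proposition}

\begin{proof}
Write $R=A(i)$. For $N=G(M)^\vee$, an element $z\in G(M)_t$ is a linear form on $N_t$, and it vanishes on $R^+N$ exactly when $zR^+=0$. So by (b)
\begin{equation}\label{eq:hom}
\operatorname{Hom}_R(G(M)^\vee,\Sigma^t\mathbb{F}_2)=\bigl((N/R^+N)_t\bigr)^*\cong H^{i+1,t}(B_i(M)),
\end{equation}
naturally in $M$.

\emph{Freeness.} Let $F$ be free with generators in degrees $\ge n_0$, let $N=G(F^\vee)^\vee$ and $Q=N/R^+N$. By \eqref{eq:hom} and Proposition~\ref{prop:conc}, $\operatorname{gf}Q=(-1)^{i+1}\chi(B_i(F^\vee))$, so $\operatorname{gf}(R\otimes Q)=\operatorname{gf}N$ by (c). A degree-preserving linear section of $N\to Q$ extends to an $R$-map $R\otimes Q\to N$. It is onto by induction on the degree, since $N$ is bounded below and every element of $N$ is the sum of an element in the image of the section and an element of $R^+N$. A surjection between spaces of the same finite dimension in each degree is an isomorphism, so $N$ is a free $R$-module.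

\emph{Resolution.} Let $M\in\mathcal{U}_{\ge n_0}$. A homogeneous basis of $M^\vee$ gives a surjection $F_0\to M^\vee$ with $F_0$ free on generators in degrees $\ge n_0$. The kernel is again unstable, of finite type and in degrees $\ge n_0$. Iterating gives a resolution $\cdots\to F_1\to F_0\to M^\vee\to0$, and its dual $0\to M\to F_0^\vee\to F_1^\vee\to\cdots$ is spliced from short exact sequences in $\mathcal{U}_{\ge n_0}$. Consider the first-quadrant double complex $D^{p,s}=B_i^s(F_p^\vee)$. Each functor $B_i^s$ is a direct sum of shifts of functors $M\mapsto M_{>a}$, one for each word, so it is exact. Hence the rows $0\to B_i^s(M)\to D^{0,s}\to D^{1,s}\to\cdots$ are exact, and the total complex has the cohomology of $B_i(M)$. The column $D^{p,*}$ starts in degree $i+1$ and, by Proposition~\ref{prop:conc}, has cohomology only there. Hence the $s$th cohomology of the total complex is also the cohomology in degree $p=s-i-1$ of the complex $p\mapsto H^{i+1}(B_i(F_p^\vee))$. In degree $t$ this complex is $\operatorname{Hom}_R(G(F_p^\vee)^\vee,\Sigma^t\mathbb{F}_2)$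 by \eqref{eq:hom}. By (a) and the first part, $G(F_\bullet^\vee)^\vee$ is a free resolution of $G(M)^\vee$.
\end{proof}

\subsection*{Counting words}

To check (c) we reduce $\chi(B_i(M))$ to the spheres of odd dimension. For odd $n\ge1$ let
\[
V_i(n)=\chi(\Lambda_i(n)/\Lambda_{i+1}(n))=\sum(-1)^sx^t,
\]
the sum being over the admissible words of $\Lambda(n)$ that satisfy $T_i$ but not $T_{i+1}$. For any family $f(n)$ of power series indexed by odd $n$ put
\[
S_M[f]=\sum_mx^{|m|}\sum_{0\le a<|m|}x^{a+1}f(2a+1),
\]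
where $m$ runs over a homogeneous basis of $M$. This is the series for expressions $m\lambda_a\lambda_J$ in which the words $\lambda_J\in\Lambda(2a+1)$ are counted by $f(2a+1)$.

\begin{lemma}\label{lem:count}
\begin{enumerate}
\item[(a)] $\chi(B_i(M))=-S_M[V_i]$ for all $i\ge0$.
\item[(b)] Let $i\ge1$, $k\ge1$ and $y=x^{2k}$. Let $y\tau_i$ be the sum of $x^t$ over the admissible words of length exactly $i$ that satisfy $T_i$ and have first letter $2k-1$. Then $V_i(1)=0$ and
\begin{equation}\label{eq:rec}
V_i(2k+1)-V_i(2k-1)=y\bigl[-V_i(4k-1)-xV_i(4k+1)+(-1)^i(\tau_i+\tau_{i+1})\bigr].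
\end{equation}
These equations, for all $k\ge1$, have only one solution in power series.
\item[(c)] $\tau_1=1$, $\ \tau_2=\dfrac{x^4-y^2}{1-x^4}$, $\ \tau_3=\dfrac{1}{1-x^8}\Bigl[\dfrac{x^8(x^4-y^2)}{1-x^4}-\dfrac{x^{12}-y^6}{1-x^{12}}\Bigr]$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) An element $m\lambda_a\lambda_J$ of length $\ge i+1$ lies in $\Lambda_i(M)$ exactly when $a<|m|$ and $\lambda_J\in\Lambda_i(2a+1)$. It is divided out exactly when $J$ has length $\ge i+1$ and the last $i+1$ letters satisfy the congruences, that is, when $\lambda_J$ satisfies $T_{i+1}$. The letter $\lambda_a$ contributes the sign.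

(b) The words of $\Lambda(1)$ are the powers of $\lambda_0$, and none satisfies $T_i$. The left side of \eqref{eq:rec} counts the words $\lambda_a\lambda_J$ with $a\in\{2k-1,2k\}$ and $\lambda_J\in\Lambda(2a+1)$ admissible. Words of length $i$ that satisfy $T_i$ have odd first letter and never satisfy $T_{i+1}$; they contribute $(-1)^iy\tau_i$. A longer word satisfies $T_i$ exactly when $\lambda_J$ does. It satisfies $T_{i+1}$ exactly when $\lambda_J$ does, or when it is one of the words of length $i+1$ counted by $y\tau_{i+1}$. The words with $\lambda_J$ satisfying $T_i$ but not $T_{i+1}$ contribute $-x^{a+1}V_i(2a+1)$, which gives the first two terms. This count includes the exceptional words of length $i+1$, with sign $(-1)^{i+1}$, and removing them adds $(-1)^iy\tau_{i+1}$. For uniqueness, the factor $y$ shows that the coefficient of $x^N$ in $V_i(2k+1)$ is determined by the same coefficient in $V_i(2k-1)$ and by coefficients of lower powers of $x$. Induct on $N$ and then on $k$.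

(c) For $\tau_2$ the second letter $a$ has $a+1=4u$ and $a\le4k-2$, so $1\le u\le k-1$ and $\tau_2=\sum_{u=1}^{k-1}x^{4u}$. For $\tau_3$ there is a third letter $b$ with $b+1=8v$ and $b\le2a=8u-2$, so $1\le v\le u-1$ and $\tau_3=\sum_{u=1}^{k-1}x^{4u}(x^8-x^{8u})/(1-x^8)$. Sum the geometric series.
\end{proof}

\section{The layer $\Lambda_1/\Lambda_2$}\label{sec:A1}

We need a space of words of length $2$ on which $r_0$ and $r_1$ generate an action of $A(1)$, with invariants inside $\Lambda_1^{(2)}(M)$. All of $\Lambda^{(2)}(M)$ is too large: for a sphere the cycle $\lambda_0\lambda_0$ is killed by every $r_c$ but is not in $\Lambda_1$. So we exclude the last letter $0$. Let $W(M)$ be the span of the admissible $m\lambda_a\lambda_b\in\Lambda(M)$ with $b\ge1$. Then $W(M)\cong\bigoplus_{1\le b\le2a}M_{>a}$ up to shifts, so $W$ is exact, and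
\begin{equation}\label{eq:gfW}
\operatorname{gf}W(M)=S_M[p],\qquad p(n)=\sum_{b=1}^{n-1}x^{b+1}=\frac{x^2(1-y)}{1-x}\quad\text{for }n=2k+1,\ y=x^{2k}.
\end{equation}

\begin{theorem}\label{thm:Cprime}
For every $M\in\mathcal{U}_{\ge1}$, the space $W(M)$ is a right $A(1)$-module with $z\mathrm{Sq}^1=r_0z$ and $z\mathrm{Sq}^2=r_1z$, and
\[
H^{s,t}(B_1(M))\cong\operatorname{Ext}_{A(1)}^{s-2,t}(W(M)^\vee,\mathbb{F}_2)\qquad\text{for all }(s,t).
\]
\end{theorem}

\begin{proof}
\emph{The action.} In \eqref{eq:R0} with $c\ge1$ a nonzero term ends in $c-1\ge1$. In Lemma~\ref{lem:r13}(a) with $c\ge1$ the last letters are $e\ge1$, or $c-2\ge2$, or $c-1\ge1$. So $W$ is stable under $r_0$ and $r_1$. We have $r_0r_0=0$. For $z\in W$ the element $r_0r_2z=r_0r_1r_0z$ lies in $W$, so Lemma~\ref{lem:ademr}(a) with $e=1$ applies and gives $r_1r_1z=r_0r_1r_0z$. These are the relations of Lemma~\ref{lem:pres}(a). We verify the hypotheses of Proposition~\ref{prop:crit}; exactness was noted above.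

\emph{Invariants.} We have $B_1^1=0$, $B_1^2=\Lambda_1^{(2)}(M)$ and $B_1^3=\Lambda_1^{(3)}(M)/\Lambda_2^{(3)}(M)$, so $H^2(B_1(M))$ is the space of $z\in\Lambda_1^{(2)}(M)$ with $dz\in\Lambda_2^{(3)}(M)$. For $z\in W$, Lemma~\ref{lem:r0}(b) says that $r_0z=0$ if and only if $z\in\Lambda_1^{(2)}(M)$. Let $z$ be such an element; then $dz$ ends in odd letters by Lemma~\ref{lem:tail}. If $r_1z=0$, these letters are $\ge3$, and $r_1(dz)=0$ because $d(dz)=0$; Lemma~\ref{lem:T2} gives $dz\in\Lambda_2^{(3)}(M)$. Conversely, if $dz\in\Lambda_2^{(3)}(M)$ then no word of $dz$ ends in $1$, so $r_1z=0$.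

\emph{Series.} By Lemma~\ref{lem:count}(a) and \eqref{eq:gfW} it suffices to show $P_1V_1(n)=-p(n)$, that is,
\[
V_1(2k+1)=-\frac{x^2(1-y)}{(1-x^4)(1+x^3)} .
\]
The right side vanishes for $k=0$, where $y=1$. We check \eqref{eq:rec}, in which $\tau_1+\tau_2=(1-y^2)/(1-x^4)$. The indices $2k-1$, $4k-1$, $4k+1$ correspond to replacing $y$ by $x^{-2}y$, $x^{-2}y^2$, $y^2$. After multiplication by $(1-x^4)(1+x^3)/y$ the left side becomes $[-x^2(1-y)+(x^2-y)]/y=x^2-1$, and the right side becomes
\[
(x^2-y^2)+x^3(1-y^2)-(1-y^2)(1+x^3)=x^2-1 .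
\]
The uniqueness in Lemma~\ref{lem:count}(b) finishes the proof.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A1}]
Take $M=\Sigma^3\mathbb{F}_2$ and drop the shift by $3$. The only word of length one in $\Lambda_1(3)$ is the cycle $\lambda_1$. A word of length two in $\Lambda_2(3)$ would have first letter $1$ and second letter $\le2$ and $\equiv3\pmod4$, so there is none. Hence $\Lambda_1(3)/\Lambda_2(3)=\mathbb{F}_2\lambda_1\oplus B_1(M)$ as complexes.

The module $W=W(M)$ has the six basis elements below; the values of $r_0$ and $r_1$ follow from \eqref{eq:R0} and \eqref{eq:R1}, with $r_0\lambda_2=\lambda_1$ and $\lambda_1\lambda_3=0$, and $r_1$ vanishes in degrees $\le5$ because $W$ is zero below degree $4$.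
\[
\begin{array}{c|cccccc}
z&\lambda_2\lambda_4&\lambda_2\lambda_3&\lambda_2\lambda_2&\lambda_2\lambda_1&\lambda_1\lambda_2&\lambda_1\lambda_1\\
\hline
t&8&7&6&5&5&4\\
r_0z&\lambda_2\lambda_3&0&\lambda_2\lambda_1&0&\lambda_1\lambda_1&0\\
r_1z&\lambda_2\lambda_2&\lambda_1\lambda_2&\lambda_1\lambda_1&0&0&0
\end{array}
\]
So $W$ is generated by $\lambda_2\lambda_4$. Let $E$ be the right module $A(1)$, regraded so that an element of degree $j$ sits in degree $8-j$. The surjection $E\to W$, $u\mapsto(\lambda_2\lambda_4)u$, dualizes to an injection $W^\vee\to E^\vee$ of left modules. The form $\phi$ of Lemma~\ref{lem:pres}(c) is an element of degree $2$ in $E^\vee$, and $(v\phi)(u)=\phi(uv)$. So $v\mapsto v\phi$ is an injective map $\Sigma^2A(1)\to E^\vee$, hence an isomorphism by dimension. The module $\Sigma^2A(1)$ has basis in degrees $2,3,4,5,5,6,7,8$, so $\Sigma^2A(1)/W^\vee$ is one-dimensional in each of the degrees $2$ and $3$ and zero otherwise. It is cyclic, so $\mathrm{Sq}^1$ joins the two classes, and we obtain an exact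 sequence
\[
0\to W^\vee\to\Sigma^2A(1)\to\Sigma^2A(0)\to0 .
\]
Since $W^\vee$ lies in degrees $\ge4$, every map $\Sigma^2A(1)\to\Sigma^t\mathbb{F}_2$ restricts to zero on $W^\vee$. The long exact sequence therefore gives $\operatorname{Ext}_{A(1)}^{s-2,t}(W^\vee,\mathbb{F}_2)\cong\operatorname{Ext}_{A(1)}^{s-1,t-2}(A(0),\mathbb{F}_2)$ for all $s\ge2$. With Theorem~\ref{thm:Cprime} this proves the theorem for $s\ge2$. For $s=1$ the left side is spanned by $\lambda_1$ in degree $t=2$, and $\operatorname{Ext}_{A(1)}^{0,t-2}(A(0),\mathbb{F}_2)$ is $\mathbb{F}_2$ for $t=2$ and zero otherwise. For $s\le0$ both sides vanish.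
\end{proof}

\section{The $A(2)$-module $Y(M)$}\label{sec:Y}

Now we work with words of length $3$. The cycles $\lambda_0^3$ and $\lambda_1^3$ are not in $\Lambda_2$, so the last letters $0$ and $1$ must be excluded, and then also $2$, because $r_0(w\lambda_2)=w\lambda_1$. Let $X=X(M)$ be the span of the admissible $m\lambda_a\lambda_b\lambda_c\in\Lambda(M)$ with $c\ge3$. For $z\in X$ write $z=\sum_{c\ge3}z_c\lambda_c$ with $z_c\in\Lambda^{(2)}(M)$; each $z_c$ ends in letters $\ge2$. Unlike $W$, the space $X$ is stable only under $r_0$ (Lemma~\ref{lem:r13}(b)); for instance $r_1(w\lambda_4)$ contains $w\lambda_2$. We therefore cut $X$ down in two steps, first for $r_1$ and then for $r_3$. Each step imposes one linear condition, and the task is to show that no further conditions are needed and that exactness in $M$ survives.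

\subsection*{First step}

Let $Y_1=Y_1(M)=\{z\in X: r_1z\in X\}$. By \eqref{eq:R1} the part of $r_1z$ with last letter $<3$ is $(z_4+r_0z_3)\lambda_2$; here $r_0(z_3)\lambda_2$ is admissible because $r_0z_3$ ends in letters $\ge1$. So for $z\in X$
\begin{equation}\label{eq:Y1}
z\in Y_1\iff z_4=r_0(z_3).
\end{equation}
Since $z_4$ ends in letters $\ge2$ while $r_0(v\lambda_2)=v\lambda_1$, the condition forces $z_3$ to end in letters $\ge3$. Conversely, if $z_3$ ends in letters $\ge3$, so does $r_0z_3$, and $r_0(z_3)\lambda_4$ is admissible. For $c\ge5$, $z_c$ ends in letters $\ge3$ by admissibility. Thus \emph{for $z\in Y_1$ every $z_c$ ends in letters $\ge3$}, and $z\mapsto(z_3;z_5,z_6,\dots)$ is a natural isomorphism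
\begin{equation}\label{eq:Y1sum}
Y_1(M)\cong\bigoplus_{(a,b,c)}M_{>a}\,\lambda_a\lambda_b\lambda_c,\qquad 3\le b\le2a,\quad c=3\ \text{ or }\ 5\le c\le2b .
\end{equation}
In particular $Y_1$ is exact, and
\begin{equation}\label{eq:gfY1}
\operatorname{gf}Y_1(M)=S_M[q],\qquad q(n)=\sum_{b=3}^{n-1}x^{b+1}\Bigl(x^4+\sum_{j=6}^{2b+1}x^j\Bigr).
\end{equation}

\begin{lemma}\label{lem:Y1}
\begin{enumerate}
\item[(a)] $Y_1$ is stable under $r_0$ and $r_1$.
\item[(b)] $r_3Y_1\subseteq X$.
\item[(c)] On $Y_1$,
\[
r_0r_0=0,\qquad r_1r_1=r_0r_1r_0,\qquad r_3r_0=r_1r_0r_1+r_0r_3,\qquad r_3r_3=r_0r_3r_1r_0+r_1r_3r_1 .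
\]
\end{enumerate}
\end{lemma}

\begin{proof}
Let $z\in Y_1$, and note $r_0z_4=r_0r_0z_3=0$.

(a) By \eqref{eq:R0}, $(r_0z)_c=c\,z_{c+1}$. So $(r_0z)_3=z_4$ and $(r_0z)_4=0=r_0z_4$, and \eqref{eq:Y1} holds for $r_0z$. Next, $r_1z\in X$ by definition. By \eqref{eq:R1}, $(r_1z)_3=\binom32z_5+r_0z_4=z_5$ and $(r_1z)_4=\binom42z_6+r_0z_5=r_0z_5$, where $r_0(z_5)\lambda_4$ is admissible because $r_0z_5$ ends in letters $\ge3$. So \eqref{eq:Y1} holds for $r_1z$.

(b) Apply Lemma~\ref{lem:r13}(c) to each $z_c\lambda_c$. In \eqref{eq:R3} the first term is nonzero only for $c\ge8$ and the second only for $c\ge6$, so they end in letters $\ge3$. The element $r_1(z_c)$ ends in letters $\ge2$ by Lemma~\ref{lem:r13}(b), so its words have first letter $\ge1$. For $c\ge5$ the bounds $(1,2,3)$ show that $r_1(z_c)\cdot\lambda_{c-2}$ ends in letters $\ge3$. The remaining terms with last letter $\le2$ come from $c=3$ and $c=4$ and add up to $(r_2z_3+r_1z_4)\lambda_2=(r_2z_3+r_1r_0z_3)\lambda_2=0$.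

(c) The first relation is in Lemma~\ref{lem:r0}(c). By (a) and (b), the elements $r_2z=r_1r_0z$, $r_3z$ and $r_4z=r_3r_0z$ lie in $X$, and so do their images under $r_0$. So Lemma~\ref{lem:ademr}(a) applies with $e=1,2,3$ and gives
\[
r_1r_1z=r_0r_2z,\qquad r_2r_1z=r_4z+r_0r_3z,\qquad r_3r_1z=r_5z+r_0r_4z .
\]
Substituting $r_2=r_1r_0$ and $r_4=r_3r_0$, the first two are the second and third relations, and the last says $r_5=r_3r_1+r_0r_3r_0$ on $Y_1$. Applying this to $r_0z\in Y_1$ gives $r_6z=r_5r_0z=r_3r_1r_0z$. Lemma~\ref{lem:ademr}(b) now yields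
\[
r_3r_3z=r_0r_3r_1r_0z+r_1r_3r_1z+r_1r_0r_3r_0z .
\]
The last term vanishes. Indeed the third relation gives $r_0r_3r_0z=r_0r_1r_0r_1z$, and using the second relation three times on elements of $Y_1$,
\[
r_1(r_0r_1r_0)r_1z=(r_1r_1)(r_1r_1)z=r_0r_1r_0\,r_0r_1r_0z=0 .\qedhere
\]
\end{proof}

\subsection*{Second step}

Let $Y(M)=\{z\in Y_1: r_3z\in Y_1\}$. By Lemma~\ref{lem:Y1}(b) and \eqref{eq:Y1}, $Y(M)$ is the kernel of the natural map
\[
\Psi\colon Y_1(M)\to W(M),\qquad\Psi(z)=(r_3z)_4+r_0\bigl((r_3z)_3\bigr).
\]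
The values lie in $W(M)$ because $(r_3z)_3$ and $(r_3z)_4$ end in letters $\ge2$, and $\Psi$ lowers the degree by $4+5=9$.

\begin{proposition}\label{prop:module}
$Y(M)$ is stable under $r_0,r_1,r_3$, and $z\mathrm{Sq}^1=r_0z$, $z\mathrm{Sq}^2=r_1z$, $z\mathrm{Sq}^4=r_3z$ define a natural right $A(2)$-module structure on it.
\end{proposition}

\begin{proof}
Let $z\in Y$, so $z,r_3z\in Y_1$; we use Lemma~\ref{lem:Y1} throughout. First, $r_3r_0z=r_1r_0r_1z+r_0r_3z\in Y_1$, so $r_0z\in Y$. Second, $r_3r_1z\in X$, and $r_1(r_3r_1z)=r_3(r_3z)+r_0r_3(r_1r_0z)\in X$ because $r_3z$ and $r_1r_0z$ lie in $Y_1$. So $r_3r_1z\in Y_1$ and $r_1z\in Y$. Third, these two facts give $r_1r_0z\in Y$, so $r_3r_1r_0z$ and $r_3r_1z$ lie in $Y_1$, and $r_3r_3z=r_0(r_3r_1r_0z)+r_1(r_3r_1z)\in Y_1$. So $r_3z\in Y$. For a right action a monomial acts by the composite in the reverse order; for example $z\,\mathrm{Sq}^1\mathrm{Sq}^2\mathrm{Sq}^4\mathrm{Sq}^1=r_0r_3r_1r_0z$. Read in this way, the relations of Lemma~\ref{lem:pres}(b) are those of Lemma~\ref{lem:Y1}(c).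
\end{proof}

\begin{remark}
The module $Y(M)$ is the largest subspace of $X(M)$ stable under $r_0,r_1,r_3$. For if $Z\subseteq X$ is stable, then $r_1Z\subseteq X$ gives $Z\subseteq Y_1$, and $r_3Z\subseteq Z\subseteq Y_1$ gives $Z\subseteq Y$.
\end{remark}

A kernel of a map of exact functors is exact if the map is onto. Surjectivity is the one place where the hypothesis on the degrees of $M$ is used.

\begin{proposition}\label{prop:onto}
If $M\in\mathcal{U}_{\ge3}$, then $\Psi\colon Y_1(M)\to W(M)$ is surjective. Hence $Y$ is exact on $\mathcal{U}_{\ge3}$, and $\operatorname{gf}Y(M)=S_M[q-x^9p]$.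
\end{proposition}

\begin{proof}
Let $w=m\lambda_a\lambda_b\in\Lambda(M)$ with $b\ge3$, and let $5\le c\le2b$. Then $w\lambda_c\in Y_1$ by \eqref{eq:Y1}, and
\[
r_0w=(b-1)\,m\lambda_a\lambda_{b-1},\qquad r_1w=\binom{b-2}{2}m\lambda_a\lambda_{b-2}+(a-1)\,m\lambda_{a-1}\cdot\lambda_{b-1}.
\]
The words of $r_1w$ have last letter $\ge2$ and first letter $\ge1$. So $r_1(w)\cdot\lambda_g$ is admissible for $g\le4$, and it ends in letters $\ge5$ for $g\ge5$ by the bounds $(1,2,5)$. Formula \eqref{eq:R3} gives the following values, where the middle row omits words ending in letters $\ge5$.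
\[
\begin{array}{c|cccc}
c&8&7&6&5\\
\hline
r_3(w\lambda_c)&w\lambda_4&r_0(w)\lambda_4&r_0(w)\lambda_3+r_1(w)\lambda_4&r_1(w)\lambda_3\\
\Psi(w\lambda_c)&w&r_0w&r_1w&r_0r_1w
\end{array}
\]
Let $m$ be homogeneous. For $2\le a<|m|$ we obtain all $m\lambda_a\lambda_b$ with $b\ge1$, as follows. For $b\ge4$ use $c=8$. For the others take $w=m\lambda_a\lambda_4$. Then $c=7$ gives $m\lambda_a\lambda_3$. Next, $c=6$ gives $m\lambda_a\lambda_2+(a-1)m\lambda_{a-1}\cdot\lambda_3$, whose second term is zero for $a=2$ and already in the image for $a\ge3$. Finally $c=5$ gives $r_0$ of this element, which is $m\lambda_a\lambda_1$. The remaining basis elements of $W(M)$ are $m\lambda_1\lambda_2$ and $m\lambda_1\lambda_1$. Since $|m|\ge3$ we may take $w=m\lambda_2\lambda_3$; then $c=6$ gives $r_1w=m\lambda_1\lambda_2$ and $c=5$ gives $r_0(m\lambda_1\lambda_2)=m\lambda_1\lambda_1$.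

So $0\to Y\to Y_1\to W\to0$ is a natural exact sequence on $\mathcal{U}_{\ge3}$. The snake lemma and the exactness of $Y_1$ and $W$ give the exactness of $Y$, and \eqref{eq:gfW} and \eqref{eq:gfY1} give the series.
\end{proof}

\section{Invariants}\label{sec:inv}

\begin{proposition}\label{prop:inv}
For $M\in\mathcal{U}_{\ge1}$,
\[
\{z\in Y(M): r_0z=r_1z=r_3z=0\}=H^3(B_2(M)).
\]
\end{proposition}

\begin{proof}
If $z\in X$ and $r_1z=r_3z=0$, then $z\in Y_1$ and $z\in Y$ by definition. So the left side is the space of $z\in X$ killed by $r_0,r_1,r_3$. By Lemmas~\ref{lem:r0}(b) and~\ref{lem:T2}, an element $z\in X$ has $r_0z=r_1z=0$ if and only if $z\in\Lambda_2^{(3)}(M)$, and $\Lambda_2^{(3)}(M)\subseteq X$. On the other side $B_2^2=0$, $B_2^3=\Lambda_2^{(3)}(M)$ and $B_2^4=\Lambda_2^{(4)}(M)/\Lambda_3^{(4)}(M)$. It remains to show, for $z\in\Lambda_2^{(3)}(M)$, that $r_3z=0$ if and only if $dz\in\Lambda_3^{(4)}(M)$. One direction holds because words of $\Lambda_3$ end in letters $\equiv7\pmod8$.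

Suppose $r_3z=0$. We must recover three congruences for $dz$ from this one condition, and they come from $r_3(dz)=0$. Since $dz\in\Lambda_2^{(4)}(M)$, we can write
\[
dz=\sum_{c\equiv3\ (4)}u_c\lambda_c,\qquad u_c=\sum_{b\text{ odd}}v_{c,b}\lambda_b,
\]
with $u_3=r_3z=0$. So $c\ge7$. As $c$ is odd and $c\le2b$, we have $c\le2b-1$, and $b\ge5$. In the same way a word of $v_{c,b}$ ends in a letter $e\ge3$. We have $r_0(u_c)=0$ because $u_c$ ends in odd letters. By \eqref{eq:R3} and \eqref{eq:R1}, the identity $r_3(dz)=0$ reads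
\[
0=\sum_c\Bigl[\binom{c-4}{4}u_c\lambda_{c-4}+\sum_b\Bigl(\binom{b-2}{2}v_{c,b}\lambda_{b-2}\cdot\lambda_{c-2}+r_0(v_{c,b})\lambda_{b-1}\lambda_{c-2}\Bigr)\Bigr].
\]
Here $r_0(v_{c,b})\lambda_{b-1}$ is admissible because $b$ is odd (Lemma~\ref{lem:r13}(a)), and $c-2\le2b-3$. So $\lambda_{b-1}\lambda_{c-2}$ is admissible, and $\lambda_{b-2}\lambda_{c-2}$ is admissible unless $c=2b-1$, when it is zero. The last letters are $c-4\equiv3$ and $c-2\equiv1\pmod4$, so each last letter comes from one value of $c$ and one kind of term.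

If $c\equiv3\pmod8$, then $c-4\equiv7\pmod8$, the coefficient $\binom{c-4}{4}$ is odd, and $u_c=0$. Let $c\equiv7\pmod8$ and look at the words ending in $c-2$. Their second-to-last letters are $b-2$, which is odd, and $b-1$, which is even. If $b\equiv1\pmod4$, then $\binom{b-2}{2}$ is odd, and the exceptional case does not occur since $2b-1\equiv1\pmod8$; so $v_{c,b}=0$. The even letters give $r_0(v_{c,b})=0$, so $v_{c,b}$ ends in odd letters by Lemma~\ref{lem:r0}(b). Thus every word of $dz$ satisfies $T_3$.
\end{proof}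

\section{Euler characteristics for $\Lambda_2/\Lambda_3$}\label{sec:euler}

By Lemma~\ref{lem:count}(a) and Proposition~\ref{prop:onto}, hypothesis (c) of the criterion follows from an identity for odd spheres.

\begin{proposition}\label{prop:euler}
For all odd $n\ge1$, $\;P_2\,V_2(n)=q(n)-x^9p(n)$.
\end{proposition}

\begin{proof}
Let $n=2k+1$, $y=x^{2k}$, and $U(n)=(q(n)-x^9p(n))/P_2$. By Lemma~\ref{lem:count}(b) it suffices to show that $U(1)=0$ and that $U$ satisfies \eqref{eq:rec} with $i=2$. The first holds because $q(1)=p(1)=0$.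

\emph{Closed form.} For $b\ge3$,
\[
x^4+\sum_{j=6}^{2b+1}x^j=\frac{x^4(1-x+x^2)-x^{2b+2}}{1-x},
\]
and for $k\ge1$
\[
\sum_{b=3}^{2k}x^{b+1}=\frac{x^2(x^2-y)}{1-x},\qquad\sum_{b=3}^{2k}x^{3b+3}=\frac{x^6(x^6-y^3)}{1-x^3}.
\]
With $(1-x+x^2)/(1-x)=(1+x^3)/(1-x^2)$ and \eqref{eq:gfW} we get
\[
q(n)-x^9p(n)=\frac{x^6}{1-x}\Bigl\{\frac{(1+x^3)(x^2-y)}{1-x^2}-\frac{x^6-y^3}{1-x^3}-x^5(1-y)\Bigr\}.
\]
At $y=1$ the brace is $-(1+x^3)+(1+x^3)-0=0$, so the formula also holds for $k=0$. Hence $U(2k+1)=\gamma_0+\gamma_1y+\gamma_3y^3$ for all $k\ge0$, with $\gamma_j$ independent of $k$ and $\gamma_0=-\gamma_1-\gamma_3$. From \eqref{eq:poincare}, using $(1-x)(1+x)(1+x^2)(1+x^4)=1-x^8$ and $(1-x^3)(1+x^3)(1+x^6)=1-x^{12}$,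
\[
\gamma_3=\frac{x^6}{(1-x^8)(1-x^{12})(1+x^7)},\qquad
\gamma_1=-\frac{x^6(1+x^3-x^5+x^7)}{(1-x)(1-x^2)P_2}=-\frac{x^6(1+x^2+x^3+x^9)}{(1-x)(1-x^4)P_2},
\]
where the last step multiplies numerator and denominator by $1+x^2$.

\emph{The inhomogeneous term.} By Lemma~\ref{lem:count}(c), $\tau_2+\tau_3=\sigma_0+\sigma_2y^2+\sigma_6y^6$ with
\[
\sigma_6=\frac1{(1-x^8)(1-x^{12})},\qquad \sigma_2=-\frac1{1-x^4}-\frac{x^8}{(1-x^4)(1-x^8)}=-\frac1{(1-x^4)(1-x^8)},
\]
\[
\sigma_0=\frac{x^4}{1-x^4}-x^{12}(\sigma_2+\sigma_6).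
\]
Since
\[
-\sigma_2-\sigma_6=\frac1{1-x^8}\Bigl[\frac1{1-x^4}-\frac1{1-x^{12}}\Bigr]=\frac{x^4}{(1-x^4)(1-x^{12})},
\]
we find $\sigma_0=\dfrac{x^4(1-x^{12})+x^{16}}{(1-x^4)(1-x^{12})}=-\sigma_2-\sigma_6$.

\emph{Verification.} The values $U(2k-1),U(4k-1),U(4k+1)$ are obtained by replacing $y$ by $x^{-2}y$, $x^{-2}y^2$, $y^2$. Comparing the coefficients of $y^7$, $y^3$ and $y$, the only powers that occur, \eqref{eq:rec} follows from
\begin{align}
\gamma_3(x^{-6}+x)&=\sigma_6,\label{eq:y7}\\
-\gamma_1(x^{-2}+x)&=\gamma_3(1-x^{-6})-\sigma_2,\label{eq:y3}\\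
(1+x)\gamma_0+\gamma_1(1-x^{-2})&=\sigma_0.\label{eq:y1}
\end{align}
Equation \eqref{eq:y7} holds because $x^{-6}+x=x^{-6}(1+x^7)$. For \eqref{eq:y3}, note $x^{-2}+x=x^{-2}(1+x^3)$ and $(1-x)P_2/(1+x^3)=(1-x^8)(1+x^6)(1+x^7)$. The left side is therefore
\[
\frac{x^4(1+x^2+x^3+x^9)}{(1-x^4)(1-x^8)(1+x^6)(1+x^7)},
\]
and the right side is
\[
\frac1{1-x^8}\Bigl[\frac1{1-x^4}-\frac1{(1+x^6)(1+x^7)}\Bigr]=\frac{x^4+x^6+x^7+x^{13}}{(1-x^4)(1-x^8)(1+x^6)(1+x^7)} .
\]
These agree. For \eqref{eq:y1}, substitute $\gamma_0=-\gamma_1-\gamma_3$. The left side becomes $-\gamma_1(x^{-2}+x)-(1+x)\gamma_3$, which by \eqref{eq:y3} and \eqref{eq:y7} equals $-\sigma_2-\gamma_3(x^{-6}+x)=-\sigma_2-\sigma_6=\sigma_0$.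
\end{proof}

\begin{remark}
For $n=3$ we have $q(3)=0$ and $p(3)=x^2+x^3$, so $\chi(\Lambda_2(3)/\Lambda_3(3))=-x^{11}(1+x)/P_2$. This is the value that Theorem~\ref{thm:A2} predicts: a minimal free resolution of $N$ shows that $P_2\cdot\sum(-1)^s\dim\operatorname{Ext}_{A(2)}^{s,t}(N,\mathbb{F}_2)\,x^t=\operatorname{gf}N$.
\end{remark}

\section{Proofs of Theorems~\ref{thm:B} and~\ref{thm:A2}}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Apply Proposition~\ref{prop:crit} with $i=2$, $n_0=3$ and $G=Y$, which is a functor to right $A(2)$-modules by Proposition~\ref{prop:module}. Hypothesis (a) is in Proposition~\ref{prop:onto}, and (b) is Proposition~\ref{prop:inv}. For (c), Lemma~\ref{lem:count}(a) and Propositions~\ref{prop:euler} and~\ref{prop:onto} give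
\[
-P_2\cdot\chi(B_2(M))=S_M[P_2V_2]=S_M[q-x^9p]=\operatorname{gf}Y(M).\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A2}]
Take $M=\Sigma^3\mathbb{F}_2$ and drop the shift by $3$. A word of length $2$ in $\Lambda_2(3)$, or of length $3$ in $\Lambda_3(3)$, would have an odd first letter $<3$ and a second letter $\equiv3\pmod4$. Then the first letter is $1$ and the second is $\le2$, which is impossible. So $\Lambda_2(3)/\Lambda_3(3)=B_2(M)$.

In \eqref{eq:Y1sum} we have $a=2$. The value $b=3$ allows $c=3,5,6$, in degrees $11,13,14$, and $b=4$ allows $c=3,5,6,7,8$, in degrees $12,14,15,16,17$. The basis of $W(M)$ listed in Section~\ref{sec:A1} has degrees $4,5,5,6,7,8$, which become $13,14,14,15,16,17$ after the shift by $9$. Since $\Psi$ is onto, $Y(M)$ is one-dimensional in degrees $11$ and $12$ and zero otherwise. In these degrees $Y=Y_1$, and \eqref{eq:Y1} gives the basis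
\[
\alpha=\lambda_2\lambda_3\lambda_3,\qquad\beta=\lambda_2\lambda_4\lambda_3+\lambda_2\lambda_3\lambda_4 .
\]
By \eqref{eq:R0}, $\beta\mathrm{Sq}^1=r_0\beta=2\lambda_2\lambda_4\lambda_2+3\lambda_2\lambda_3\lambda_3=\alpha$, and $\mathrm{Sq}^2,\mathrm{Sq}^4$ act trivially for degree reasons. So $Y(M)^\vee\cong\Sigma^{11}A(0)$, and Theorem~\ref{thm:B} gives
\[
H^{s,t}(\Lambda_2(3)/\Lambda_3(3))\cong\operatorname{Ext}_{A(2)}^{s-3,t}(\Sigma^{11}A(0),\mathbb{F}_2)=\operatorname{Ext}_{A(2)}^{s-3,t-11}(A(0),\mathbb{F}_2).\qedhere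
\]
\end{proof}

The class $\alpha$ is the bottom word found in the introduction. The class $\beta$, dual to the element $\mathrm{Sq}^1g$ predicted there, does not lie in $\Lambda_2$: the module lives in $\Lambda^{(3)}(M)$, and only the part killed by $r_0$ and $r_1$ is visible in the layer itself.

\begin{remark}
Theorem~\ref{thm:B} fails for this functor $Y$ without the hypothesis on degrees. For $M=\Sigma^2\mathbb{F}_2$ we have $Y_1(M)=0$, since \eqref{eq:Y1sum} needs $a\ge2$, so $Y(M)=0$. But a word of $\Lambda_2(2)$ is $\lambda_1\lambda_J$ with $\lambda_J\in\Lambda_2(3)$, so by the list in the introduction $\lambda_1\lambda_2\lambda_3\lambda_3$ is the only basis element of $B_2(M)$ in its degree, and it represents a nonzero class.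
\end{remark}

\appendix

\section{A presentation of $A(2)$}\label{app:pres}

We prove Lemma~\ref{lem:pres}. In this appendix $a,b,c$ are algebra generators of degrees $1,2,4$, and $\mathcal{R}$ is the algebra they generate subject to
\[
a^2=0,\qquad b^2=aba,\qquad ac+ca=bab,\qquad c^2=bcb+abca .
\]

\subsection*{The relations hold in $A$}
Put $a=\mathrm{Sq}^1$, $b=\mathrm{Sq}^2$, $c=\mathrm{Sq}^4$ and use \eqref{eq:adem}. We have $\mathrm{Sq}^1\mathrm{Sq}^1=0$, $\mathrm{Sq}^3=ab$ and $\mathrm{Sq}^2\mathrm{Sq}^2=\mathrm{Sq}^3\mathrm{Sq}^1=aba$. Next $\mathrm{Sq}^5=ac$ and $bab=\mathrm{Sq}^2\mathrm{Sq}^3=\mathrm{Sq}^5+\mathrm{Sq}^4\mathrm{Sq}^1=ac+ca$. Finally $\mathrm{Sq}^4\mathrm{Sq}^4=\mathrm{Sq}^7\mathrm{Sq}^1+\mathrm{Sq}^6\mathrm{Sq}^2$ with $\mathrm{Sq}^7=\mathrm{Sq}^3\mathrm{Sq}^4=abc$ and $\mathrm{Sq}^6=bc+\mathrm{Sq}^5\mathrm{Sq}^1$, and $\mathrm{Sq}^5\mathrm{Sq}^1\mathrm{Sq}^2=\mathrm{Sq}^5\mathrm{Sq}^3=0$. So $\mathcal{R}$ maps onto $A(2)$, and for (b) it suffices to show $\dim\mathcal{R}\le64$.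

\subsection*{The generators $a$ and $b$}
The first two relations give $b^2a=ab^2=0$ and $abab=b^3=baba$. Hence $ababa=a\,abab=0$ and $babab=b\,baba=0$. Let $D$ be the span of $1,a,b,ab,ba,aba,bab,abab$. Left multiplication by $a$ sends these elements to $a,0,ab,0,aba,0,abab,0$, and left multiplication by $b$ sends them to $b,ba,aba,bab,0,abab,0,0$. So $D$ is the subalgebra generated by $a$ and $b$, and $\dim D\le8$. Only the first two relations were used and $\dim A(1)=8$, so (a) follows, and the eight elements are a basis of $A(1)$. For (c), the class of degree $6$ is $abab$. In complementary degrees $(0,6)$, $(1,5)$, $(2,4)$ and their reverses the products $1\cdot abab$, $a\cdot bab$, $b\cdot aba$, $aba\cdot b$, $bab\cdot a$, $abab\cdot1$ all equal $abab$. In degrees $(3,3)$ we have $ab\cdot ab=ba\cdot ba=abab$ and $ab\cdot ba=ba\cdot ab=0$. So the form is nondegenerate.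

\subsection*{The bound on the dimension}
Since $64=8\cdot8$, we look for eight elements that generate $\mathcal{R}$ as a right $D$-module. Let
\[
\mathcal{S}=\{1,\ c,\ bc,\ abc,\ cbc,\ cabc,\ bcabc,\ w\},\qquad w=cbcabc,
\]
and $L=\sum_{\sigma\in\mathcal{S}}\sigma D$. This is a right $D$-module containing $1$, of dimension $\le64$. If $a\sigma,b\sigma,c\sigma\in L$ for all $\sigma\in\mathcal{S}$, then $L$ is a left ideal containing $1$, so $L=\mathcal{R}$. The products $a\cdot1$ and $b\cdot1$ lie in $D$; the products $c\cdot1$, $b\cdot c$, $a\cdot bc$, $c\cdot bc$, $c\cdot abc$, $b\cdot cabc$, $c\cdot bcabc$ lie in $\mathcal{S}$; the products $ac=ca+bab$ and $cc=bc\,b+abc\,a$ lie in $L$; and $a\cdot abc=0$. Twelve products remain. We use $a^2=b^2a=ab^2=ababa=babab=0$ and $abab=baba$ without comment.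

\emph{The elements $bc$ and $abc$.} We have
\begin{equation}\tag{A1}\label{eq:A1}
bbc=ab\,ac=ab(ca+bab)=abc\,a,
\end{equation}
\begin{equation}\tag{A2}\label{eq:A2}
babc=(ac+ca)c=ac^2+c(ca+bab)=ac^2+c^2a+c\,bab=abc\,b+bc\,ba+c\,bab .
\end{equation}
Multiplying \eqref{eq:A2} on the right by $bab$ kills each term, and $abab=bab\,a$, so
\begin{equation}\tag{A3}\label{eq:A3}
(babc)bab=0,\qquad(babc)abab=0,\qquad bc^2bab=bbc\,b^2ab+(babc)abab=0 .
\end{equation}
Also, by \eqref{eq:A2},
\begin{equation}\tag{A4}\label{eq:A4}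
abcc=ab^2cb+a(babc)a=ac\,baba=(ca+bab)baba=0 .
\end{equation}

\emph{The element $cbc$, and $a\cdot bcabc$.} First,
\begin{equation}\tag{A5}\label{eq:A5}
acbc=(ca+bab)bc=cabc .
\end{equation}
From $bcb=c^2+abca$ and \eqref{eq:A4},
\begin{equation}\tag{A6}\label{eq:A6}
bcbc=c\,c^2+abc(ca+bab)=cbc\,b+cabc\,a+abc\,bab,\qquad\text{hence}\qquad(bcbc)ba=cabc\,aba .
\end{equation}
By \eqref{eq:A1}, \eqref{eq:A6} and \eqref{eq:A3}, $abcabc=(bbc)bc=b(bcbc)=(bcbc)b+bcabc\,a$. Expanding $(bcbc)b$ by \eqref{eq:A6} again,
\begin{equation}\tag{A7}\label{eq:A7}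
abcabc=cbc\,aba+cabc\,ab+bcabc\,a .
\end{equation}
Then \eqref{eq:A1} and \eqref{eq:A7} give
\begin{equation}\tag{A8}\label{eq:A8}
ccbc=(bcb+abca)bc=bcabc\,a+abcabc=cbc\,aba+cabc\,ab .
\end{equation}

\emph{The element $cabc$, and $b\cdot bcabc$.} By \eqref{eq:A2},
\[
a\,cabc=(ca+bab)abc=ba(babc)=(babc)ba+b(ac)bab .
\]
Here $(babc)ba=bc\,baba$ by \eqref{eq:A2}, and $b(ac)bab=b(ca+bab)bab=bc\,abab$. So $a\,cabc=0$. By \eqref{eq:A2}, \eqref{eq:A6} and \eqref{eq:A3},
\begin{equation}\tag{A9}\label{eq:A9}
c\,cabc=(bcb+abca)abc=bc(babc)=bcabc\,b+(bcbc)ba+bc^2bab=bcabc\,b+cabc\,aba .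
\end{equation}
By \eqref{eq:A1}, $b\,bcabc=abca\,abc=0$.

\emph{The element $w$.} By \eqref{eq:A5} and \eqref{eq:A7},
\[
aw=cabc\,abc=c(abcabc)=(ccbc)aba+(c\,cabc)ab+wa,
\]
which lies in $L$ by \eqref{eq:A8} and \eqref{eq:A9}. By \eqref{eq:A6}, $bw=(bcbc)abc=cbc(babc)$, the other two terms containing $a^2$ and $babab$. By \eqref{eq:A2}, \eqref{eq:A6} and \eqref{eq:A3},
\begin{equation}\tag{A10}\label{eq:A10}
bw=wb+c(bcbc)ba+c\,bc^2bab=wb+(c\,cabc)aba,
\end{equation}
which lies in $L$ by \eqref{eq:A9}. Finally, using $b\,bcabc=0$, then \eqref{eq:A7} and \eqref{eq:A4}, then \eqref{eq:A10},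
\[
cw=(bcb+abca)bcabc=abc(abcabc)=abc\,bcabc\,a=a(bw)a=(aw)ba\in L .
\]
This covers all twenty-four products, so $L=\mathcal{R}$ and $\dim\mathcal{R}\le64$. Part (b) of Lemma~\ref{lem:pres} follows.

\begin{thebibliography}{1}

\bibitem{S3}
\emph{The Unstable Adams Spectral Sequence for $S^3$},
\texttt{https://github.com/YifeiZhu/YifeiZhu.github.io}.

\end{thebibliography}
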